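# Two periodic patterns in the second differences of a sandpile's shot sequence

## Decreasing sandpiles, firings and shot sequences

**Transition rule.** Let $p\ge 1$. A decreasing transition rule is a tuple $\mathcal R=(r_1,\dots,r_p)$ of integers with $r_1\ge r_2\ge\dots\ge r_p\ge 1$. Put $r=\sum_{k=1}^p r_k$, $r_{p+1}=0$ and $R_k=\sum_{j\ge k}r_j$, so that $R_1=r$ and $R_{p+1}=0$. "Constant" and $O(1)$ always mean: depending only on $\mathcal R$. Two running examples are the rule $(1)$, with $r=R_1=1$, and the rule $(1,1)$, with $r=R_1=2$ and $R_2=1$.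

**Configuration.** A configuration is a non-increasing sequence $h=(h_0,h_1,\dots)$ of non-negative integers that is ultimately $0$; $h_i$ is the number of grains on column $i$. Its slopes are $\Delta h_i=h_i-h_{i+1}$. For example $(4,4,2,1,1,0,\dots)$ has slopes $0,2,1,0,1,0,\dots$

**Firing.** A firing at column $i$ moves $r_j$ grains from column $i$ to column $i+j$ for every $1\le j\le p$. It is allowed only if the result is still non-increasing. The firing changes $\Delta h_i$ by $-(r+r_1)$, $\Delta h_{i-1}$ by $+r$, and $\Delta h_{i+j}$ by $r_j-r_{j+1}\ge 0$ for $1\le j\le p$. So it is allowed exactly when $\Delta h_i\ge r+r_1$. A configuration is stable if no firing is allowed, that is, if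
$$\Delta h_i\le \Lambda:=r+r_1-1\quad\text{for all } i .$$
Note that $r\le\Lambda\le 2r-1$. For the rule $(1,1)$ we have $\Lambda=2$, and a column fires when its slope is at least $3$: $(6,3,3)\to(4,4,3)$ is not a firing, because a firing at column $0$ sends one grain to each of columns $1$ and $2$; the correct move is $(6,3,3)\to(4,4,4)$.

**Fixed point and shot sequence.** For $N\in\mathbb N$ start from $(N,0^\omega)$. We recall that the set $\mathcal C(N)$ of configurations reachable by allowed firings is a graded lattice and contains a unique stable configuration, the fixed point $\pi(N)$. Let $s_i$ be the number of firings at column $i$ needed to reach $\pi(N)$, with the conventions $s_{-p}=N/r_p$ and $s_{-j}=0$ for $1\le j<p$. Counting grains gives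
$$h_i=\sum_{j=1}^p r_js_{i-j}-rs_i\qquad(i\ge 0);\tag{1}$$
at $i=0$ the term $r_ps_{-p}=N$ stands for the initial grains. By (1) the configuration determines $s_0,s_1,\dots$ one after the other, so the counts do not depend on the order of the firings.

*Example.* Rule $(1,1)$, $N=12$:
$$(12)\to(10,1,1)\to(8,2,2)\to(6,3,3)\to(4,4,4)\to(4,4,2,1,1),$$
and the last configuration is stable. Column $0$ fired four times, column $2$ once: $s=(4,0,1,0,\dots)$.

**The word of second differences.** Put $\Delta s_i=s_i-s_{i+1}$ and $\Delta^2s_i=\Delta s_i-\Delta s_{i+1}$ for $i\ge -p$. The sequence $\Delta^2s=(\Delta^2s_i)_{i\ge -p}$ is ultimately null, and we read it as an infinite word. In the example the sequence $s$ from index $-2$ on is $12,0,4,0,1,0,\dots$, so $\Delta s=12,-4,4,-1,1,0,\dots$ and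
$$\Delta^2s=16,\,-8,\,5,\,-2,\,1,\,0^\omega .$$
For $i\ge0$ one has $\Delta h_i=\sum_{k=1}^pR_k\,\Delta^2s_{i-k}$; in the example $2\cdot(-8)+16=0=\Delta h_0$ and $2\cdot5-8=2=\Delta h_1$.

**Words.** $|w|$ is the length of $w$, $w^a$ its $a$-th power, $w^\omega$ its infinite repetition; a factor is a block of consecutive letters. Two words are conjugate if they are $\xi\eta$ and $\eta\xi$ for some words $\xi,\eta$; for instance $10$ and $01$. We need one textbook fact: *if $u,y$ are nonempty and $uy=yu$, then $u$ and $y$ are powers of a common word.* Induct on $|uy|$. If $|u|=|y|$ then $u=y$. If, say, $|u|<|y|$, then $y=uy'$, and $uuy'=uy'u$ gives $uy'=y'u$, with a shorter total length.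

## A logarithmic prefix and two repeated words

The question is the following conjecture from "On The Emergence Of Regularities On One-Dimensional Decreasing Sandpiles" (https://halshs.archives-ouvertes.fr/halshs-02884875v1/file/S0304397520303601.pdf). Pour $N$ grains on column $0$ and let the pile settle. Is it true that the word $\Delta^2s$ is a prefix of length $O(\log N)$, then one bounded word repeated, a bounded defect, another bounded word repeated, and a bounded end?

**Theorem 1.** Given a transition rule $\mathcal R$, there exist five words $w_1,\dots,w_5$ such that for all integers $N\ge0$ the sequence $\Delta^2s$ corresponding to $\pi(N)$ can be written as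
$$\Delta^2s=w_1\cdot(w_2)^a\cdot w_3\cdot(w_4)^b\cdot w_5\cdot 0^\omega$$
with $a,b\in\mathbb N$, $|w_1|$ in $O(\log N)$ and $|w_2|,|w_3|,|w_4|,|w_5|$ all in $O(1)$. Here the words may depend on $N$, the bounds are as $N\to\infty$, and the implied constants depend only on $\mathcal R$.

So the conjecture is true. The stronger statement that we also prove needs two constants of the rule.

**The slope $\mu$.** Put $f(\alpha)=\sum_{j=1}^pr_j\lceil j\alpha\rceil$ for $\alpha>0$. It is nondecreasing, integer-valued and left-continuous, $f=r\le\Lambda$ on $(0,1/p]$, and $f\ge2r>\Lambda$ on $(1,\infty)$. Hence $\mu:=\max\{\alpha>0:f(\alpha)\le\Lambda\}$ exists and lies in $[1/p,1]$. Since $f(\alpha)>\Lambda$ for $\alpha>\mu$ and $f$ is integer-valued, $f(\mu^+)>\Lambda\ge f(\mu)$. So $f$ jumps at $\mu$, which means $j\mu\in\mathbb Z$ for some $j\le p$. Thus $\mu=P/Q$ in lowest terms with $Q\le p$. Let $\chi=\chi_0\cdots\chi_{Q-1}$ with $\chi_n=\lfloor(n+1)\mu\rfloor-\lfloor n\mu\rfloor$.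

*Examples.* If $r_1=\dots=r_p$, then $f(\alpha)\le\Lambda$ says $\sum_j\lceil j\alpha\rceil<p+1$, so every $\lceil j\alpha\rceil$ is $1$; hence $\mu=1/p$ and $\chi=0^{p-1}1$. For $(3,1,1)$: $\Lambda=7$, and $f$ equals $5,6,7,8$ on $(0,\frac13],(\frac13,\frac12],(\frac12,\frac23],(\frac23,1]$; so $\mu=\frac23$ and $\chi=011$.

**The decay rate $\varrho$.** For $p\ge2$ let $\varrho$ be the largest modulus of a root of $\sum_{k=1}^pR_kz^{p-k}$, let $d$ be the largest multiplicity of a root of modulus $\varrho$, and put
$$L_N=\frac{\log N+(d-1)\log\log N}{\log(1/\varrho)}\qquad(N\ge3).$$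
We show below that $0<\varrho<1$.

*Examples.* For $p=2$ the only root is $-R_2/R_1$, so $\varrho=r_2/(r_1+r_2)$, $d=1$ and $L_N=\log N/\log(1+r_1/r_2)$; for $(1,1)$ this is $\log_2N$. For $(8,7,1)$ we get $R=(16,8,1)$ and $16z^2+8z+1=(4z+1)^2$, so $\varrho=\frac14$ and $d=2$.

**Theorem 2.** (a) In Theorem 1 one can moreover take $w_4=\chi$ for every $N$ (with $b=0$ allowed), $w_2,\dots,w_5$ in a finite set of integer words depending only on $\mathcal R$, and the letters of $w_2$ have mean exactly $\mu$.

(b) One can at the same time take $|w_1|\le L_N+O(1)$ for $N\ge3$ if $p\ge2$, and $|w_1|=O(1)$ if $p=1$. For $p\ge2$ this is optimal: for each $C$ there are $C',N_0$ such that for $N\ge N_0$ every factorization $\Delta^2s=w_1w_2^aw_3w_4^bw_50^\omega$ with $|w_2|,\dots,|w_5|\le C$ has $|w_1|\ge L_N-C'$.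

## Stable sequences and the least action principle

The purpose of this section is to turn "the pile settles" into a minimization problem.

For a sequence $s$ with the conventions at negative indices put
$$S_n=s_{n+1}-s_n,\qquad x_n=\Delta^2s_n=S_{n+1}-S_n,\qquad H_i=\sum_{k=1}^pR_kx_{i-k}\quad(i\ge0).$$
Since $R_{k}-R_{k+1}=r_k$, summation by parts gives
$$H_i=rS_i-\sum_{j=1}^pr_jS_{i-j}=rs_{i+1}-(r+r_1)s_i+\sum_{j=1}^p(r_j-r_{j+1})s_{i-j}.\tag{2}$$
For the counts $s$ of any firing sequence, (1) shows $H_i=\Delta h_i$. Call $s'$ **stable** if the $s'_i$ $(i\ge0)$ are integers, the conventions at negative indices hold, and $H'_i\le\Lambda$ for all $i\ge0$. Only upper bounds are required.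

**Lemma 1.** If $s'\ge0$ is stable, then $s'_i\ge s_i$ for all $i\ge0$, where $s$ is the shot sequence of $\pi(N)$.

*Proof.* Follow an allowed firing sequence to $\pi(N)$ and suppose some firing makes a count exceed $s'$. Take the first such firing, at column $i$, and let $u$ be the counts just before it: $u\le s'$ and $u_i=s'_i$. In (2) every coefficient except that of $s_i$ is $\ge0$, because the rule is decreasing. So $\Delta h_i=H_i(u)\le H'_i\le\Lambda<r+r_1$, and the firing is not allowed, a contradiction. $\square$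

We use it in this form.

**(Min)** No nonnegative stable $s'$ has $s'_n<s_n$ for some $n$.

*Example.* Rule $(1)$, $N=6$: here $H_i=x_{i-1}$ and $\Lambda=1$. The configuration $(2,2,1,1)$ has all slopes in $\{0,1\}$ and by (1) corresponds to the stable sequence $s'=(4,2,1)$. The fixed point is $(3,2,1)$ with $s=(3,1,0)$, and indeed $s\le s'$.

From now on, unless said otherwise, $s,S,x,h$ belong to $\pi(N)$, so $0\le\Delta h_i\le\Lambda$. For $i\ge1$ all $S$ in $H_i$ are integers, and $H_i\le\Lambda$ is equivalent to
$$S_i\le F(S_{i-1},\dots,S_{i-p}),\qquad F(y_1,\dots,y_p)=\Big\lfloor\frac{\Lambda+\sum_jr_jy_j}{r}\Big\rfloor.\tag{3}$$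
$F$ is nondecreasing in each variable, and $F(y+c)=F(y)+c$ for $c\in\mathbb Z$ because $\sum r_j=r$. For $(1,1)$, $F(y_1,y_2)=\lfloor(2+y_1+y_2)/2\rfloor$.

## The rules $(1)$ and $(1,1)$ by hand

**Rule $(1)$.** Here $x_n=\Delta h_{n+1}\in\{0,1\}$ for $n\ge-1$. So $s$ is convex on $[-1,\infty)$ and ultimately $0$, hence non-increasing. If nothing fires, then $N\le1$ and $\Delta^2s=N\,0^\omega$. Otherwise let $m$ be the last fired column; then $s_n\ge1$ for $0\le n\le m$, and $x_m=s_m\geq 1$, so $x_m=1$.

Suppose $x_i=x_j=0$ with $-1\le i<j<m$. Lower $s$ by $1$ on $[i+1,j+1]$. The result is $\ge0$. The only letters that change are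
$$x_{i-1}\to x_{i-1}-1,\quad x_i\to x_i+1,\quad x_j\to x_j+1,\quad x_{j+1}\to x_{j+1}-1$$
(the first only if $i\ge0$). All new letters are $\le1$, so the new sequence is stable and smaller than $s$, contradicting (Min). Hence at most one letter $0$ precedes $x_m$:
$$\Delta^2s=1^a\,0^\omega\quad\text{or}\quad \Delta^2s=1^a\,0\,1^b\,0^\omega .$$
For $N=6$ this surgery turns $(4,2,1)$ into $(3,1,0)$.

**Rule $(1,1)$.** Here $H_{n+1}=2x_n+x_{n-1}$, so $0\le2x_n+x_{n-1}\le2$ for $n\ge-1$. Hence $|x_n|\le1+\frac12|x_{n-1}|$, i.e. $|x_n|-2\le\frac12(|x_{n-1}|-2)$, and so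
$$|x_n|\le2+2^{-(n+2)}|x_{-2}|,\qquad x_{-2}=N+s_0\le\tfrac32N,$$
the last bound from $h_0=N-2s_0\ge0$. When $2^{n+2}>\frac32N$ we get $|x_n|\le2$. The possible successors are $-2\to1,2$; $\;2\to-1,0$; $\;-1\to1$; $\;0\to0,1$; $\;1\to0$. So at most three letters later the letters lie in $\{0,1\}$ for good, with no factor $11$: there is $\nu=\log_2N+O(1)$ such that this holds from index $\nu$ on.

If $m\le\nu+2$ the whole word is a prefix of length $\log_2N+O(1)$. Otherwise $s$ is convex on $[\nu,\infty)$ and ultimately $0$, so $s_n\ge s_m\ge1$ for $\nu\le n\le m$, and $x_m=1$. Suppose $00$ occurs twice in $x_{\nu+1}\cdots x_m$: $x_i=x_{i+1}=0$ and $x_{j-1}=x_j=0$ with $\nu<i<j-1$; then $j<m$. Lower $s$ by $1$ on $[i+1,j+1]$; the letters change as in the rule $(1)$. We check the inequalities $2x'_n+x'_{n-1}\le2$ that contain a raised letter. At $n=i$: $2+(x_{i-1}-1)\le2$. At $n=i+1$: $0+1$. At $n=j$: $2+x_{j-1}=2$, since $j-1\ge i+1$. At $n=j+1$: $2(x_{j+1}-1)+1\le1$. So the new sequence is stable, nonnegative and smaller, a contradiction. Therefore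 $x_{\nu+1}\cdots x_m$ has no factor $11$, at most one factor $00$, and ends in $1$. After moving at most two initial zeros into $w_1$,
$$\Delta^2s=w_1(10)^a0^\omega\quad\text{or}\quad w_1(10)^a\,0\,(10)^b0^\omega,\qquad|w_1|\le\log_2N+O(1).$$

## Why nondeterminism and letter surgery stop at general rules

The relation $rx_{i-1}=\Delta h_i-\sum_{k\ge2}R_kx_{i-k}$ shrinks large letters, so after $O(\log N)$ steps one expects letters from a finite set, and it is tempting to say: finitely many states, hence ultimately periodic. The argument stops at once, because $\Delta h_i$ is not a function of the preceding letters. For $(1,1)$ the state $0$ may be followed by $0$ or by $1$. Stability alone does not decide, as the stable sequence $(4,2,1)$ above shows. (Min) must be used.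

The second attempt is to repeat the surgery of the hand cases: lower one value $S_i$ and raise one value $S_{j+1}$. Lowering $S_i$ is legitimate only if the next $p$ inequalities (3), whose windows contain $S_i$, have room; raising needs room in one inequality. Which letters provide that room? For $(1)$ every $0$ did. For $(1,1)$ this is already false. In a stretch $\cdots101010\cdots$ half of the letters are $0$, yet no single $S$ can be lowered: if $x_i=0$, raising it produces $11$, and if $x_i=1$, the new inequality at $i$ would read $2\cdot2+(0-1)=3>2$. No single $S$ can be raised either, since a letter $1$ after $0$ is already maximal, and so is a letter $0$ after $1$. A letter $0$ is a loss only when measured against the best possible mean, here $\frac12$. For a general rule the letters lie in some set $\{-B,\dots,B\}$ and there is no list of good and bad letters.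

So we need an intrinsic measure of loss, and surgeries built from it rather than from letters. The loss will be a *cost* on the edges of a finite graph. Two surgeries then exploit costs. If much cost is concentrated in a bounded window, lower *all* $S$ by $1$ from some point on, which is free because $F(y-1)=F(y)-1$, and regain the lost ground by following the greedy orbit instead of $S$. If the costs are far apart, shift whole blocks along the long periodic stretches between them.

## Bounds on the letters and on $s$

**Step 1: the letters are bounded after about $L_N$ indices.** Let $R(z)=\sum_{k=1}^pR_kz^{k-1}$, so that $(1-z)R(z)=r-\sum_jr_jz^j$. If $|z|\le1$ and $R(z)=0$, then $r=\sum r_jz^j$ with $|r_jz^j|\le r_j$, which forces $z^j=1$ for all $j$, so $z=1$; but $R(1)=\sum R_k>0$. So $R$ has no zero in $|z|\le1$, and $1/R(z)=\sum_ie_iz^i$ with $\sum|e_i|<\infty$. If $p=1$, then $e_i=0$ for $i\ge1$. If $p\ge2$, write $R(z)=r\prod_\zeta(1-\zeta z)^{m_\zeta}$ over the distinct roots $\zeta$ of $\sum R_kz^{p-k}$, with multiplicities $m_\zeta$.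 These roots are nonzero (as $R_p\ne0$) and of modulus $<1$, so $0<\varrho<1$. By partial fractions $e_i=\sum_\zeta\tilde q_\zeta(i)\zeta^i$ with polynomials $\tilde q_\zeta$ of degree $m_\zeta-1$, hence $|e_i|\le C\,i^{d-1}\varrho^i$ for $i\ge1$.

Let $s(z)=\sum_{i\ge0}s_iz^i$ and $h(z)=\sum_{i\ge0}h_iz^i$. By (1), $s(z)(1-z)R(z)=N-h(z)$. Also $(1-z)h(z)=h_0-\sum_{i\ge0}\Delta h_iz^{i+1}$. Multiplying, $(1-z)^2s(z)=\big(N-Nz-h_0+\sum_j\Delta h_jz^{j+1}\big)/R(z)$, and the coefficient of $z^{i+2}$ is, for $i\ge0$,
$$x_i=(N-h_0)e_{i+2}-Ne_{i+1}+\sum_{j=0}^{i+1}\Delta h_j\,e_{i+1-j}.\tag{4}$$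
The last sum is at most $C_0:=\Lambda\sum|e_i|$ in absolute value and $0\le h_0\le N$, so $|x_i|\le N(|e_{i+1}|+|e_{i+2}|)+C_0$. Put $B=\lceil C_0\rceil+1$.

If $p=1$ put $\nu_N=0$. If $p\ge2$ and $N\ge3$, note $\varrho^{L_N}=1/(N(\log N)^{d-1})$. For $i=L_N+t$ with $t\ge0$,
$$N\,i^{d-1}\varrho^i=(i/\log N)^{d-1}\varrho^t\le(C'+t)^{d-1}\varrho^t$$
with a constant $C'$, since $L_N=O(\log N)$ and $\log N\ge1$. This tends to $0$ as $t\to\infty$, uniformly in $N$. So there is an integer $\nu_N\ge0$, $\nu_N=L_N+O(1)$, with $N(|e_{i+1}|+|e_{i+2}|)\le1$ for $i\ge\nu_N$. In all cases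
$$x_i\in\{-B,\dots,B\}\quad(i\ge\nu_N),\qquad\nu_N=O(\log N).$$

**Step 2: $s$ is large except near its end.** This gives the room needed to keep modified sequences nonnegative. Put $n_0=\nu_N+2p$. Take $N\ge\max(3,r+r_1)$, so that column $0$ fires, and let $m$ be the last fired column; $s_i=x_i=0$ for $i>m$.

**Lemma 2.** For every constant $Y\ge0$ there is an integer constant $K_Y$ with $s_n\ge Y$ whenever $n_0\le n\le m-K_Y$.

*Proof.* By (1), $h_{m+p}=r_ps_m\ge1$, so $h_i\ge1$ for $i\le m+p$. A firing at column $n+1-k$ sends $R_k$ grains beyond column $n$. So, counting grains that crossed,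
$$\sum_{k=1}^pR_ks_{n+1-k}=\sum_{i>n}h_i\ge m-n .$$
Let $\Sigma=\sum R_k$ and $K_Y=\lceil\Sigma(Y+p(Y+pB))\rceil$. Suppose $s_n<Y$ and $m-n\ge K_Y$. Then some $s_{n-k}\ge Y+p(Y+pB)$ with $0\le k\le p-1$, and $k\ne0$ since $s_n<Y$. As $s_{n-k}-s_n=\sum_{j=1}^k\Delta s_{n-j}$ exceeds $p(Y+pB)$ and $k<p$, some $\Delta s_{n-j}\ge Y+pB$ with $1\le j\le k$. The letters at indices $\ge n_0-p\ge\nu_N$ are bounded by $B$, so $\Delta s_n=\Delta s_{n-j}-\sum_{i=n-j}^{n-1}x_i\ge Y$. Then $s_{n+1}=s_n-\Delta s_n<0$, a contradiction. $\square$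

An integer constant $Y$ will be fixed below. Put $n_1=m-K_Y$; the *bulk* is $[n_0,n_1]$. Every modified sequence $s'$ to which we apply (Min) differs from $s$ only at indices in the bulk and satisfies $s'\ge s-Y$; so $s'\ge0$ by Lemma 2. As $n_0\ge2$, $H_0$ is never changed.

## Greedy orbits have slope $\mu$

A *greedy orbit* satisfies $G_n=F(G_{n-1},\dots,G_{n-p})$: it grows as fast as (3) permits. This section determines its speed.

**Lemma 3.** $T_n=\lfloor\mu n\rfloor$ $(n\in\mathbb Z)$ is a greedy orbit.

*Proof.* Let $y=\{n\mu\}\in\{0,\frac1Q,\dots,\frac{Q-1}Q\}$. Then $T_n-T_{n-j}=\lceil j\mu-y\rceil\le\lceil j\mu\rceil$, so $\sum r_j(T_n-T_{n-j})\le f(\mu)\le\Lambda$, i.e. $T_n\le F(T_{n-1},\dots,T_{n-p})$. Also $1-y\ge\frac1Q$ and $j\mu\in\frac1Q\mathbb Z$, so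
$$T_n+1-T_{n-j}=\lceil j\mu-y+1\rceil\ge\lceil j\mu+\tfrac1Q\rceil=\lfloor j\mu\rfloor+1=\lim_{\alpha\downarrow\mu}\lceil j\alpha\rceil .$$
Hence $\sum r_j(T_n+1-T_{n-j})\ge f(\mu^+)>\Lambda$, i.e. $T_n+1>F(T_{n-1},\dots,T_{n-p})$. $\square$

For $(1,1)$: $T=\lfloor n/2\rfloor$, and $F(0,0)=1=T_2$, $F(1,0)=1=T_3$.

**Comparison.** By monotonicity, translation and induction: an integer sequence with $S_n\le F(S_{n-1},\dots,S_{n-p})$ for $n>\tau$ and $S\le T+c$ on $[\tau-p+1,\tau]$ ($c\in\mathbb Z$) satisfies $S_n\le T_n+c$ for $n>\tau$. A greedy orbit with $T-c\le G\le T+c$ on a window of length $p$ satisfies this afterwards too. The same holds for translates $T_{n-\tau}$.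

**Greedy orbits stay near a line.** Let $c_0=pB+p+1$. Let $G$ be greedy for $n>\tau$ with $G=S$ on $[\tau-p+1,\tau]$, where consecutive differences of $S$ there lie in $[-B,B]$. Then
$$|G_n-S_\tau-\mu(n-\tau)|\le c_0\qquad(n\ge\tau).\tag{5}$$
Indeed, on the window $|G_n-S_\tau|\le(p-1)B$ and $T^*_n:=\lfloor\mu(n-\tau)\rfloor\in[-(p-1),0]$ since $\mu\le1$. So $|G_n-S_\tau-T^*_n|\le(p-1)(B+1)$ on the window, hence for all $n\ge\tau$ by comparison, and $|T^*_n-\mu(n-\tau)|<1$.

## A finite graph with a potential and a cost

Here we define the measure of loss.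

**The graph $\mathcal G$.** Its vertices are the words of length $p-1$ over $\{-B,\dots,B\}$; let $V$ be their number (for $p=1$ the empty word is the only vertex). There is an edge labelled $x\in\{-B,\dots,B\}$ from $\sigma$ to the suffix of length $p-1$ of $\sigma x$ if and only if $\sigma x=y_1\cdots y_p$ satisfies $\sum_kR_ky_{p+1-k}\le\Lambda$. An edge is determined by its start vertex and its label.

For $n\ge n_0$ the word $\sigma_n=x_{n-p+1}\cdots x_{n-1}$ is a vertex and $x_n$ labels an edge $\sigma_n\to\sigma_{n+1}$, the *edge at time $n$*. The condition for this edge is $H_{n+1}\le\Lambda$, i.e. $S_{n+1}\le F(S_n,\dots,S_{n-p+1})$.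

**Replacement principle.** If the letters at times $[t,t+L)$ are replaced by another word of length $L$ that is a path of $\mathcal G$ between the same vertices, all upper bounds $H\le\Lambda$ persist: windows of $p$ letters ending at times in $[t,t+L)$ are edges of the new path, and later windows see the same vertex at time $t+L$.

**Potential and cost.** A closed path with word $u$ and letter sum $X$ has $X\le\mu|u|$: repeat it forever and compare the resulting $S$ with $T+c$. Therefore removing closed paths from a path never lowers $\sum(x-\mu)$, and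
$$\phi(\sigma)=\max\sum(x-\mu)\quad\text{over all paths ending at }\sigma\text{ (empty path allowed)}$$
is finite. The *cost* of an edge $\sigma\xrightarrow{x}\sigma'$ is $\kappa=\phi(\sigma')-\phi(\sigma)+\mu-x$. It is $\ge0$, since a path ending at $\sigma$ can be prolonged by the edge; it lies in $\frac1Q\mathbb Z$; and it is at most a constant $\kappa_{\max}$. Edges with $\kappa>0$ are *costly*; then $\kappa\ge1/Q$. Let $\Phi=\max\phi-\min\phi$ and $\hat S_n=S_n-\mu n$. Summing $x_i-\mu=\phi(\sigma_{i+1})-\phi(\sigma_i)-\kappa_i$ along a path,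
$$\hat S_{n'}-\hat S_n=\phi(\sigma_{n'})-\phi(\sigma_n)-\mathrm{cost}[n,n'),\tag{6}$$
where $\mathrm{cost}[n,n')$ is the total cost of the edges at times in $[n,n')$. In particular a zero-cost closed path of length $k$ has letter sum $\mu k$, and $\hat S$ returns to its value after reading it.

*Example.* Rule $(1,1)$: $1/R(z)=\frac1{2+z}$, $\sum|e_i|=1$, $C_0=2$, $B=3$; the vertices are $-3,\dots,3$, and $y\to x$ is an edge iff $2x+y\le2$. Here $\phi(x)=\max\big(0,\,x-\frac12+\max\{\phi(y):y\le2-2x\}\big)$, and one finds $\phi=0,0,0,1,\frac32,\frac32,0$ at $-3,\dots,3$. The edges $0\to1$ and $1\to0$ have cost $1-\frac12\cdot 2=0$, more precisely $\frac32-1+\frac12-1=0$ and $1-\frac32+\frac12-0=0$; the edge $0\to0$ has cost $\frac12$. So the zeros in $1010\cdots$ are free, and an extra zero costs $\frac12$.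

**Constants.** They are fixed in this order; each depends on the previous ones only.

- $\gamma=c_0+\Phi+2$; $g_0=\lceil Q\gamma\rceil$; $W=3g_0$; $\kappa_0=W\kappa_{\max}$.
- $\ell=\mathrm{lcm}(1,\dots,V)$; $q^*=\lceil\ell(\Phi+\kappa_0)\rceil$; $a^*=2q^*+2$.
- $N_c$ is the number of simple closed paths $(\sigma,u)$: start vertex $\sigma$, nonempty word $u$, all visited vertices distinct except that the path starts and ends at $\sigma$; so $|u|\le V$.
- $L_1=(N_c+1)V+N_c\ell a^*$; $\lambda=g_0(L_1+1)$; $E_1=\lceil c_0+\Phi+\kappa_{\max}(\lambda+p)\rceil$.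
- $J=(\lambda+p)E_1+p+1$; $Z=J+3\lambda+2p+2$; $Y=\lceil\max(J+\lambda,\;2q^{*2}+2q^*,\;V\Phi)\rceil$.

The *inner bulk* is $[n_0+Z,\,n_1-Z]$.

## No bounded window carries a large cost

The purpose: a cost of $\gamma$ inside a window of length $\lambda$ lets the greedy orbit overtake $S$, which contradicts (Min).

**Lemma 4.** There is no $\tau$ with $n_0+Z\le\tau\le n_1-Z$ and $\mathrm{cost}[\tau,\tau+\lambda)\ge\gamma$.

*Proof.* Suppose there is one.

**Step 1: measure the lead of the greedy orbit.** Let $G$ be the greedy continuation of $S$ from the window $[\tau-p+1,\tau]$. By (3) and induction, $G_n\ge S_n$ for $n\ge\tau$. Subtracting (6) from (5), for $n\ge\tau$,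
$$\mathrm{cost}[\tau,n)-c_0-\Phi\le G_n-S_n\le c_0+\Phi+\kappa_{\max}(n-\tau).$$

**Step 2: lower everything, then go greedy.** Let
$$S^\circ_n=\begin{cases}S_n&n\le\tau-J,\\S_n-1&\tau-J<n\le\tau,\\G_n-1&n>\tau.\end{cases}$$
Then $S^\circ_n\le F(S^\circ_{n-1},\dots,S^\circ_{n-p})$ for all $n>\tau-J$. For $n\le\tau$: $S_n-1\le F(S_{n-1}-1,\dots,S_{n-p}-1)$ and $S^\circ\ge S-1$ there. For $n>\tau$: the window of $S^\circ$ at $[\tau-p+1,\tau]$ is that of $G-1$, as $J\ge p$, and $G-1$ is greedy.

**Step 3: follow the accumulated drop.** Let $v_n=\sum_{k<n}(S_k-S^\circ_k)$, the amount by which $s$ has been lowered at index $n$. For $\tau-J+1<n\le\tau+1$ we have $v_n=n-1-\tau+J>0$, and $v_{\tau+1}=J$. For $\tau<n\le\tau+\lambda+p$ Step 1 gives $-E_1\le S_n-S^\circ_n\le1$. Hence $v_n\ge J-(\lambda+p)E_1>0$ for $\tau+1\le n\le\tau+\lambda+p$, and $v_n\le J+\lambda$ for $n\le\tau+\lambda$. For $n\ge\tau+\lambda$ the integer $b_n:=S^\circ_n-S_n=G_n-1-S_n$ is at least $\gamma-c_0-\Phi-1=1$, so $v_{n+1}=v_n-b_n<v_n$.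

**Step 4: stop exactly at zero.** Let $t$ be the first index $\ge\tau+\lambda$ with $v_{t+1}\le0$. Since $v>0$ up to $\tau+\lambda+p$, and since $v_{\tau+\lambda}\le J+\lambda$ then drops by at least $1$ per step, $\tau+\lambda+p\le t\le\tau+2\lambda+J$, and $1\le v_t\le b_t$. Put
$$S'_n=S^\circ_n\ (n<t),\qquad S'_t=S_t+v_t\le S^\circ_t,\qquad S'_n=S_n\ (n>t).$$
The corresponding $s'$ has $s-s'=v$ up to index $t$ and $s'_n=s_n$ for $n>t$.

**Step 5: check stability.** For $n\le\tau-J$ nothing has changed, and for $\tau-J<n<t$ see Step 2. At $t$: $S'_t\le S^\circ_t\le F(S^\circ_{t-1},\dots,S^\circ_{t-p})$. For $n>t$: $S'_k\ge S_k$ for all $k\ge\tau+\lambda$, and $n-p\ge t+1-p>\tau+\lambda$, so $F(S'_{n-1},\dots,S'_{n-p})\ge F(S_{n-1},\dots,S_{n-p})\ge S_n=S'_n$.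

Finally $0\le s-s'\le J+\lambda\le Y$; the changed indices lie in $[\tau-J+2,\tau+2\lambda+J]$, inside the bulk by the choice of $Z$; and $s'<s$ at index $\tau+1$. This contradicts (Min). $\square$

## Sliding a block through a periodic stretch

The second surgery moves a word $K$ by one period and keeps $S$ unchanged outside a bounded block. Only the value of $s$ to the right may shift, by a computable integer.

**Lemma 5.** Let $s$ be an integer sequence (not necessarily that of $\pi(N)$) whose letters $x$ read, from time $t$, the word $\alpha K\beta$ along a path of $\mathcal G$, where $\alpha,\beta$ are zero-cost closed paths with $|\alpha|=|\beta|=k$ at vertices $\sigma$ and $\sigma'$, and $K$ is a path from $\sigma$ to $\sigma'$ of cost $\le\kappa$. Let $M_\alpha=\sum_{i<k}\hat S_{t+i}$ and $M_\beta=\sum_{i<k}\hat S_{t+k+|K|+i}$. Let $s^\leftarrow$, $s^\to$ be obtained by replacing $\alpha K\beta$ by $K\beta\beta$, resp. $\alpha\alpha K$. Both replacements preserve all conditions $H\le\Lambda$.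

(i) $S^\leftarrow=S$ outside $(t,t+k+|K|)$, $s^\leftarrow_n=s_n$ for $n\le t$, and $s^\leftarrow_n-s_n=M_\beta-M_\alpha$ for $n\ge t+k+|K|$. $S^\to=S$ outside $(t+k,t+2k+|K|)$, $s^\to_n=s_n$ for $n\le t+k$, and $s^\to_n-s_n=M_\alpha-M_\beta$ for $n\ge t+2k+|K|$. Everywhere $|s^\leftarrow-s|,|s^\to-s|\le k(\Phi+\kappa)$. In particular $M_\alpha-M_\beta\in\mathbb Z$ and $|M_\alpha-M_\beta|\le k(\Phi+\kappa)$.

(ii) If $s$ is the shot sequence of $\pi(N)$, the block $[t,t+2k+|K|]$ lies in the bulk, $M_\alpha=M_\beta$ and $k(\Phi+\kappa)\le Y$, then $\alpha K=K\beta$.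

*Example.* Rule $(1,1)$, $\alpha=\beta=10$ at the vertex $0$, $K=0$, $t=0$, $S_0=0$. The letters $1,0,0,1,0$ give $S=0,1,1,1,2,2$; the replacement $K\beta\beta=0,1,0,1,0$ gives $S^\leftarrow=0,0,1,1,2,2$. So $s^\leftarrow=s-1$ from index $2$ on. With $\hat S_n=S_n-\frac n2$: $M_\alpha=0+\frac12$ and $M_\beta=-\frac12+0$, and indeed $M_\beta-M_\alpha=-1$.

*Proof.* The new words are paths of $\mathcal G$ with the same endpoints, so the conditions persist.

*Part (i).* Since $\alpha,\beta$ are zero-cost closed paths, $\hat S_{t+k}=\hat S_t$ and $\hat S_{t+2k+|K|}=\hat S_{t+k+|K|}$. Reading $K\beta$ from time $t$ therefore gives $\hat S^\leftarrow_{t+i}=\hat S_{t+k+i}$ for $0\le i\le k+|K|$. At $i=k+|K|$ this value is $\hat S_{t+2k+|K|}=\hat S_{t+k+|K|}$, so $S^\leftarrow=S$ at time $t+k+|K|$, and from there on the letters agree. Likewise, reading $\alpha K$ from time $t+k$ gives $\hat S^\to_{t+k+i}=\hat S_{t+i}$ for $0\le i\le k+|K|$, and $S^\to=S$ elsewhere. So for $0\le n\le k+|K|$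
$$D(n):=s^\leftarrow_{t+n}-s_{t+n}=\sum_{i<n}(\hat S_{t+k+i}-\hat S_{t+i})=\sum_{i<k}(\hat S_{t+n+i}-\hat S_{t+i}),$$
the last equality because both sides equal $\sum_{i=n}^{n+k-1}\hat S_{t+i}-\sum_{i=0}^{k-1}\hat S_{t+i}$; and $s^\to_{t+k+n}-s_{t+k+n}=-D(n)$. We have $D(k+|K|)=M_\beta-M_\alpha$. Finally $|D|\le k(\Phi+\kappa)$ by (6), since all indices lie in the block, whose total cost is $\le\kappa$. The differences of $s$-values are integers, so $M_\beta-M_\alpha\in\mathbb Z$.

*Part (ii).* Both sequences equal $s$ outside the block, differ from it by at most $Y$, and are stable and nonnegative. Lemma 1 gives $D\ge0$ and $-D\ge0$, so $D\equiv0$. Taking differences of $D$, $\hat S_{t+i}=\hat S_{t+k+i}$ for $0\le i<k+|K|$, and for $i=k+|K|$ this is $\hat S_{t+k+|K|}=\hat S_{t+2k+|K|}$. Hence $x_{t+i}=x_{t+k+i}$ for $0\le i<k+|K|$, i.e. $\alpha K=K\beta$. $\square$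

## Zero-cost stretches consist of boundedly many powers

**Lemma 6.** If the path of $\pi(N)$ is zero-cost on a time interval in the inner bulk, its word there is $y_0u_1^{e_1}y_1\cdots u_q^{e_q}y_q$ with $q\le N_c$, $|y_i|\le V$, and the $u_i$ zero-cost simple closed paths.

*Proof.* **Step 1: a simple closed path cannot come back after a detour.** We claim: if a simple closed path $(\sigma,u)$ occurs at two times $t_1<t_2$ of the interval, the word between times $t_1$ and $t_2$ is a power of $u$. By simplicity the vertex $\sigma$ is not met strictly inside an occurrence, so $t_2\ge t_1+|u|$. So the word read from $t_1$ is $uyu$ with $y$ a (possibly empty) zero-cost closed path at $\sigma$. Apply Lemma 5(ii) with $\alpha=\beta=u$, $K=y$, $\kappa=0$. Its hypotheses hold: $\hat S_{t_2+i}=\hat S_{t_1+i}$ for $0\le i\le|u|$ by (6), because the vertices agree and no cost is paid, so $M_\alpha=M_\beta$; and $|u|\Phi\le V\Phi\le Y$. So $uy=yu$. If $y$ is empty the claim holds. Otherwise $u=z^a$, $y=z^b$ with $a,b\ge1$. For large $i$, $\sigma$ is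 the suffix of length $p-1$ of $u^i=z^{ai}$. Reading $z$, a prefix of $u$, from $\sigma$ leads to the suffix of length $p-1$ of $z^{ai+1}$, which is again $\sigma$. As $u$ is simple, $a=1$. So $y=u^b$, and the word between $t_1$ and $t_2$ is $u^{b+1}$.

**Step 2: scan from the left.** If at the current time $\tau$ at least $V$ letters remain, two of the $V+1$ vertices $\sigma_\tau,\dots,\sigma_{\tau+V}$ coincide. Let $\tau_2$ be the smallest time with $\sigma_{\tau_2}=\sigma_{\tau_1}$ for some $\tau\le\tau_1<\tau_2$. Between $\tau_1$ and $\tau_2$ a simple closed path $(\sigma,u)$ is read, and fewer than $V$ letters lie between $\tau$ and $\tau_1$. Let the run extend from $\tau_1$ to the end of the last occurrence of $(\sigma,u)$ in the interval; by Step 1 it reads a power of $u$. Continue from there: $(\sigma,u)$ never occurs again. So there are at most $N_c$ runs. When fewer than $V$ letters remain, they form the last $y_q$. $\square$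

Consequently a zero-cost stretch of length $>L_1$ in the inner bulk contains a run of length $>\ell a^*$, because the words $y_i$ take at most $(N_c+1)V$ letters. Hence it contains a factor $c^{a^*}$, where $c=u^{\ell/|u|}$ is a zero-cost closed path of length $\ell$.

## Among three long runs two can be merged

The purpose: two junctions between long runs that both shift $s$ can be played against each other.

**Lemma 7.** Suppose the path of $\pi(N)$ in the inner bulk contains $c_1^{a_1}K_1c_2^{a_2}K_2c_3^{a_3}$ with $c_i$ zero-cost closed paths of length $\ell$, $a_i\ge a^*$, and total cost of $K_1,K_2$ at most $\kappa_0$. Then $c_1K_1=K_1c_2$ or $c_2K_2=K_2c_3$.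

*Proof.* Let $M_i$ be the sum of $\hat S$ over one period of run $i$; it is the same for every period of the run. By Lemma 5(i), $A=M_2-M_1$ and $A'=M_3-M_2$ are integers of absolute value $\le\ell(\Phi+\kappa_0)\le q^*$.

**Step 1: if $A\ne0$ and $A'\ne0$, build a smaller stable sequence.** Choose $\varepsilon=\pm1$ with $\varepsilon AA'<0$ and put $\delta_1=\varepsilon A'$, $\delta_2=-\varepsilon A$. Apply at $K_1$ the operation $\leftarrow$ of Lemma 5 $\delta_1$ times (if $\delta_1<0$: the operation $\to$ $|\delta_1|$ times), always to the two periods adjacent to the current position of $K_1$. Then proceed in the same way at $K_2$ with $\delta_2$. Each operation takes one period from the run on one side of $K_i$ and adds one to the run on the other side. As $|\delta_i|\le q^*$ and $a_i\ge2q^*+2$, enough periods are always available. By the formulas for $\hat S^\leftarrow,\hat S^\to$ in the proof of Lemma 5, the values of $\hat S$ over a period of each run, hence $M_1,M_2,M_3$, and the costs of $K_1,K_2$ do not change. So every operation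 changes $s$ by at most $q^*$ at each index; an operation $\leftarrow$ at $K_1$ adds $A$ far to the right, an operation $\to$ adds $-A$, and similarly at $K_2$ with $A'$.

**Step 2: locate the changes.** Let $\theta$ be the start of run 2. The $K_1$-operations change $S$ only at times $<\theta+q^*\ell$. So they change $s$ by the constant $\delta_1A=\varepsilon AA'<0$ at all indices $\ge\theta+q^*\ell$. The end of run 2 is at $\theta+a_2\ell$, before and after the $K_1$-operations. So the $K_2$-operations change $s$ only at indices $>\theta+(a_2-q^*)\ell>\theta+q^*\ell$, and by $\delta_2A'=-\varepsilon AA'$ at all indices to the right of the whole block. The total change to the right of the block is $0$, and at index $\theta+q^*\ell$ it is $\varepsilon AA'<0$. The result is stable, equals $s$ outside the block, and differs from $s$ by at most $(|\delta_1|+|\delta_2|)q^*\le2q^{*2}\le Y$. This contradicts (Min).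

**Step 3: use equality.** So $M_1=M_2$ or $M_2=M_3$, and Lemma 5(ii) applies at the corresponding junction with $k=\ell$, $\kappa=\kappa_0$, since $\ell(\Phi+\kappa_0)\le q^*\le Y$. $\square$

*Example of Step 1.* Rule $(1,1)$, with periods $10$ of length $2$ in place of $\ell$: $10\cdot0\cdot10\cdot0\cdot10$ with $S_0=0$ has $M_1=\frac12$, $M_2=-\frac12$, $M_3=-\frac32$, so $A=A'=-1$, $\varepsilon=-1$, $\delta_1=1$, $\delta_2=-1$. Sliding the first $0$ to the left and the second to the right gives $0\cdot10\cdot10\cdot10\cdot0$. The values $S=0,1,1,1,2,2,2,3,3$ become $0,0,1,1,2,2,3,3,3$, so $s$ drops by $1$ exactly at the indices $2,\dots,6$.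

**Lemma 8.** The inner bulk contains fewer than $W$ costly edges.

*Proof.* Otherwise let $\tau_1<\dots<\tau_W$ be the times of the first $W$ of them, and call the zero-cost stretch between $\tau_i$ and $\tau_{i+1}$ long if its length exceeds $L_1$.

**Step 1: at most two stretches are long.** Suppose three are long, and choose factors $c_1^{a^*},c_2^{a^*},c_3^{a^*}$ in them, in order. The words $K_1,K_2$ between them have total cost $\le W\kappa_{\max}=\kappa_0$, so Lemma 7 gives, say, $c_1K_1=K_1c_2$; the other case is identical. Then $c_1^iK_1=K_1c_2^i$ for all $i$, so $K_1$ is a prefix of a power of $c_1$. As edges are determined by start vertex and label, the path reading $K_1$ uses only edges of the zero-cost closed path $c_1$. But $K_1$ joins two different stretches, so it contains a costly edge, a contradiction.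

**Step 2: then some window is too costly.** Cutting at the long stretches leaves at most three blocks of costly edges. As $W=3g_0$, one block contains $g_0$ consecutive costly edges separated by stretches of length $\le L_1$. They lie in a time interval $[\tau,\tau+\lambda)$ starting at the first of them, because $g_0+(g_0-1)L_1\le\lambda$. Its cost is at least $g_0/Q\ge\gamma$, contradicting Lemma 4. $\square$

## Assembling the factorization: proof of Theorem 1

For $N<\max(3,r+r_1)$ take $w_1$ to be the support word, whose length is bounded, and all else empty. If the inner bulk is empty, then $m\le n_0+O(1)$ and $\Delta^2s=w_10^\omega$ with $|w_1|=n_0+O(1)=O(\log N)$.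

**Step 1: parse the inner bulk.** Otherwise, by Lemmas 8 and 6, the word of the inner bulk is a concatenation of at most $WN_c$ runs $u^e$ ($u$ a zero-cost simple closed path) and of words of bounded total length. Runs of length $<\ell a^*$ are put into the bounded part. For the others write $u^e=c^au^{e'}$ with $c=u^{\ell/|u|}$, $a\ge a^*$, $|u|e'<\ell$. So the inner bulk reads
$$b_0\,c_1^{a_1}\,b_1\,c_2^{a_2}\cdots c_q^{a_q}\,b_q,\qquad a_i\ge a^*,\quad\sum|b_i|=O(1),\quad|c_i|=\ell,\tag{7}$$
with $c_i$ zero-cost closed paths and total cost $\le\kappa_0$.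

**Step 2: merge runs until at most two remain.** If $q\ge3$, Lemma 7 applied to the first three runs gives an $i\in\{1,2\}$ with $c_ib_i=b_ic_{i+1}$. Then
$$c_i^{a_i}b_ic_{i+1}^{a_{i+1}}b_{i+1}=c_i^{a_i+a_{i+1}}(b_ib_{i+1}).$$
The word and the path are the same, only parsed differently; $c_i$ is still a zero-cost closed path at its vertex. So $q$ drops by one, and $\sum|b_i|$ and the total cost are unchanged. Iterate until $q\le2$.

**Step 3: read off the words.** For $q=2$ put $w_1=x_{-p}\cdots x_{n_0+Z-1}b_0$, $w_2=c_1$, $a=a_1$, $w_3=b_1$, $w_4=c_2$, $b=a_2$, and let $w_5$ be $b_2$ followed by the letters from the end of the inner bulk up to $x_m$. For $q\le1$ use zero exponents. As $m-n_1+Z=K_Y+Z=O(1)$,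
$$\Delta^2s=w_1(w_2)^aw_3(w_4)^bw_5\,0^\omega,\qquad|w_1|\le n_0+O(1)=O(\log N),\quad|w_2|,\dots,|w_5|=O(1).\qquad\blacksquare$$

## The right-hand pattern is $\chi$: proof of Theorem 2(a)

We use the factorization just obtained. The letters of $w_2,\dots,w_5$ are in $\{-B,\dots,B\}$ and the lengths are bounded, so these words lie in a finite set depending only on $\mathcal R$. If there is no long run (in particular if the inner bulk is empty or $N$ is small), then $\Delta^2s$ is a word of length $n_0+O(1)$, or of bounded length for small $N$, followed by $0^\omega$; take it as $w_1$, with $w_2=w_4=\chi$ and $a=b=0$. The mean of $\chi$ is $P/Q=\mu$. If $q=1$, take $w_2=c_1$, $w_4=\chi$ and $b=0$, with $w_3$ empty; $c_1$ is a zero-cost closed path, so its mean is $\mu$. Let $q=2$, with period sums $M_1,M_2$. If $M_1=M_2$, Lemma 5(ii) gives $c_1b_1=b_1c_2$, and we merge to $q=1$. So let $M_1\ne M_2$.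

**Step 1: every edge of $c_2$ is greedy.** We call the edge at time $n$ greedy if $S_{n+1}=F(S_n,\dots,S_{n-p+1})$. This depends only on the edge: it says that $H_{n+1}\le\Lambda<H_{n+1}+r$. Suppose some edge of $c_2$ is not greedy. Then every period of run 2 contains a time $n-1$ whose edge satisfies $S_n+1\le F(S_{n-1},\dots,S_{n-p})$. Let $D=|M_1-M_2|$, so $1\le D\le q^*$, and let $\theta$ be the start of run 2.

Apply once $\leftarrow$ (if $M_1>M_2$) or $\to$ (if $M_1<M_2$) at $b_1$. By Lemma 5(i) the new sequence equals $s-D$ from index $\theta+\ell$ on, its $S$ is unchanged at times $\ge\theta+\ell$, and its vertex at time $\theta+\ell$ is unchanged. A window $(S_{n-1},\dots,S_{n-p})$ is determined by $S_{n-1}$ and the vertex at time $n-1$, so windows with $n-1\ge\theta+\ell$ are unchanged. Now in each of the next $D$ periods increase $S_n$ by $1$ at one such non-greedy $n$, leaving all other $S$ unchanged. By monotonicity of $F$ all conditions (3) still hold. Each increase raises the sequence by $1$ from index $n+1$ on, so after $D$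 increases it coincides with $s$; $a_2\ge a^*\ge q^*+2$ leaves room. The result is stable, $\ge s-q^*\ge s-Y$, equal to $s$ outside the bulk, and equal to $s-D<s$ at index $\theta+\ell$. This contradicts (Min).

So repeating $c_2$ gives a bi-infinite greedy orbit $T'$ with $T'_{n+\ell}=T'_n+\mu\ell$.

**Step 2: such an orbit is a translate of $\lfloor\mu g\rfloor$.**

**Lemma 9.** A bi-infinite greedy orbit with $T'_{n+\ell}=T'_n+\mu\ell$ for all $n$ has the form $T'_{n_*+g}=T'_{n_*}+\lfloor\mu g\rfloor$ for some $n_*$ and all $g\in\mathbb Z$.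

*Proof.* Fix $g\in\mathbb Z$ and let $d_n=T'_{n+g}-T'_n$. It is $\ell$-periodic, and its mean is $\mu g$ because $T'_n-\mu n$ is periodic. Let $c\le\mu g$ be an integer, $y_n=d_n-c$, and choose $\Pi$ with $\Pi_n-\Pi_{n-1}=y_n$. We show $y\ge0$.

If $y_n<0$, then $\sum_jr_jd_{n-j}<rc$; otherwise, by greediness,
$$T'_{n+g}=F(T'_{n+g-1},\dots,T'_{n+g-p})\ge F(T'_{n-1},\dots,T'_{n-p})+c=T'_n+c .$$
So, with $\epsilon_k=r_k-r_{k+1}\ge0$ and $r_j=\sum_{k\ge j}\epsilon_k$,
$$0>\sum_jr_jy_{n-j}=\sum_{k=1}^p\epsilon_k(y_{n-1}+\dots+y_{n-k})=\sum_{k=1}^p\epsilon_k(\Pi_{n-1}-\Pi_{n-1-k}).$$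
Hence $\Pi_{n-1}<\Pi_{n-1-k}$ for some $k\in[1,p]$.

The mean of $y$ is $\ge0$, so $\Pi$ is periodic or tends to $-\infty$ at $-\infty$. In both cases there is $n$ with $\Pi_n\ge\Pi_k$ for all $k\le n$. By what we just showed, $y_{n+1}\ge0$, so $\Pi_{n+1}\ge\Pi_n$ and $n+1$ has the same property. Inductively $y\ge0$ to the right of $n$, hence everywhere by periodicity. So $d\ge c$. With $c=\lfloor\mu g\rfloor$: $T'_{n+g}-T'_n\ge\lfloor\mu g\rfloor$ for all $n,g\in\mathbb Z$.

Now choose $n_*$ maximizing the periodic sequence $T'_n-\mu n$. Then $T'_{n_*+g}-T'_{n_*}\le\mu g$ for all $g\in\mathbb Z$, hence $\le\lfloor\mu g\rfloor$, hence equal to it. $\square$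

**Step 3: rewrite the second run.** The letters of $T'$ from $n_*$ on are those of $\chi^\omega$, and $Q\mid\ell$ because $\mu\ell\in\mathbb Z$. Therefore $c_2=\psi^{\ell/Q}$ with $\psi$ a conjugate of $\chi$. Writing $\chi=\xi\eta$, $\psi=\eta\xi$, we have
$$c_2^{a_2}=\eta\,\chi^{a_2\ell/Q-1}\,\xi .$$
Absorbing $\eta$ in $w_3$ and $\xi$ in $w_5$ gives $w_4=\chi$; lengths stay bounded and letters stay in $\{-B,\dots,B\}$. As before $w_2=c_1$ has mean $\mu$. $\blacksquare$

## The order of $|w_1|$: proof of Theorem 2(b)

**Step 1: upper bound.** In the factorization of part (a), $|w_1|\le n_0+O(1)=\nu_N+O(1)$. This is $L_N+O(1)$ for $p\ge2$, $N\ge3$, and $O(1)$ for $p=1$, where $\nu_N=0$; for the finitely many $N<\max(3,r+r_1)$ the length is bounded.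

Now let $p\ge2$. We show that the letters really decay at the rate $Ni^{d-1}\varrho^i$, so that no factor with a short period can cover much of the range where they are large.

**Step 2: lower bound for the coefficients.** Let $\bar e_i=e_i-e_{i-1}=[z^i]\frac{1-z}{R(z)}$. The fraction is reduced since $R(1)\ne0$, and its numerator has degree at most that of $R$. So for $i\ge1$, $\bar e_i=\sum_\zeta q_\zeta(i)\zeta^i$ with $\deg q_\zeta=m_\zeta-1$ exactly. Pick $\zeta_0$ with $|\zeta_0|=\varrho$ and $m_{\zeta_0}=d$. Let $\mathcal E$ be the shift $(\mathcal E\bar e)_i=\bar e_{i+1}$. The operator $\prod_{\zeta\ne\zeta_0}(\mathcal E-\zeta)^{m_\zeta}$, of order $p-1-d\le p-2$, kills the terms with $\zeta\ne\zeta_0$. Each of its factors maps $q(i)\zeta_0^i$ to $(\zeta_0q(i+1)-\zeta q(i))\zeta_0^i$, where the new polynomial has the same degree since its leading coefficient is multiplied by $\zeta_0-\zeta\ne0$. So the operator maps $\bar e$ to $\tilde q(i)\zeta_0^i$ with $\deg\tilde q=d-1$. As its value at $i$ is a fixed linear combination of $\bar e_i,\dots,\bar e_{i+p-2}$,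 there are $i_0\geq 1$ and $c>0$ with
$$\max_{0\le t\le p-2}|\bar e_{i+t}|\ge c\,i^{d-1}\varrho^i\qquad(i\ge i_0).$$

**Step 3: two-sided bound for the letters.** Since $h_i\ge h_0-\Lambda i$ and $\sum h_i=N$, we have $N\ge\int_0^{h_0/\Lambda}(h_0-\Lambda u)\,du=h_0^2/(2\Lambda)$, i.e. $h_0\le\sqrt{2\Lambda N}$. By (4), $x_i=N\bar e_{i+2}-h_0e_{i+2}+O(1)$. The middle term is at most a constant times $\sqrt N\,i^{d-1}\varrho^i$. So for $\xi_i=\max_{0\le t\le p-2}|x_{i+t}|$, $N$ large and $i\ge i_0$, with a smaller $c>0$ and a constant $C_1$,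
$$c\,Ni^{d-1}\varrho^i-C_1\le\xi_i\le C_1Ni^{d-1}\varrho^i+C_1.\tag{8}$$

**Step 4: the window maxima cannot repeat while they are large.** Let $C$ be given; we may take it to be an integer $\ge1$. Below, constants may depend on $C$. Choose an integer $T_0\ge1$ with $C_1(1+T)^{d-1}\varrho^T\le c/4$ for $T\ge T_0$. As $i+T\le i(1+T)$, (8) gives $\xi_{i+T}\le\frac c4Ni^{d-1}\varrho^i+C_1$ for $T\ge T_0$. Fix $A>\frac{8C_1}{3c}$. If $Ni^{d-1}\varrho^i\ge A$ and $i\ge i_0$, then $\xi_i-\xi_{i+T}\ge\frac{3c}4Ni^{d-1}\varrho^i-2C_1>0$ for all $T\ge T_0$.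

Enlarge $i_0$ so that $i^{d-1}\varrho^i$ is decreasing for $i\ge i_0$. At $i=L_N-C_2$ we have $Ni^{d-1}\varrho^i=(i/\log N)^{d-1}\varrho^{-C_2}$ with $i/\log N\to1/\log(1/\varrho)>0$. So for a suitable $C_2$ and all large $N$, $Ni^{d-1}\varrho^i\ge A$ on $I=[i_0,L_N-C_2]$.

**Step 5: periodic factors cover little of $I$.** A factor of $\Delta^2s$ with period $\le C$ meets $I$ in fewer than $T_0+C+p$ indices. Otherwise let $i$ be the first of them and $T$ a multiple of the period in $[T_0,T_0+C]$. The windows $x_i\cdots x_{i+p-2}$ and $x_{i+T}\cdots x_{i+T+p-2}$ lie in the factor and are equal, so $\xi_i=\xi_{i+T}$, contradicting Step 4.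

So in any factorization with $|w_2|,\dots,|w_5|\le C$, the parts $w_2^a$, $w_4^b$, $0^\omega$ together cover $O(1)$ indices of $I$, and $w_3,w_5$ cover at most $2C$. Hence the prefix $w_1$ covers all but $O(1)$ indices of $I$, so $|w_1|\ge L_N-C'$ for $N\ge N_0$. $\blacksquare$

For $p=2$ the optimal length of $w_1$ is thus $\log N/\log(1+r_1/r_2)+O(1)$, which for $(1,1)$ is the $\log_2N+O(1)$ found by hand.
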